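# A weakly perfectly normal space of cardinality $\aleph_2$ that is not perfectly normal

## Zero-sets, traces of zero-sets, and z-ultrafilters

All spaces are Tychonoff. Ordinals are sets of smaller ordinals, so $\alpha=[0,\alpha)$.

**Definition (zero-set).** A zero-set of a space $X$ is a set $f^{-1}(0)$ with $f:X\to\mathbb R$ continuous. Replacing $f$ by $\min(|f|,1)$, we may always take $f:X\to[0,1]$.

In a metric space every nonempty closed set $C$ is the zero-set of $x\mapsto\operatorname{dist}(x,C)$. We use three elementary facts.

* (F1) A zero-set is closed, and it is a $G_\delta$, since $f^{-1}(0)=\bigcap_{n\ge1}\{|f|<1/n\}$.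
* (F2) A countable intersection of zero-sets is a zero-set: if $f_n:X\to[0,1]$, then $\bigcap_n f_n^{-1}(0)$ is the zero-set of $\sum_n2^{-n}f_n$.
* (F3) In a normal space every closed $G_\delta$-set $C$ is a zero-set. Write $X\setminus C=\bigcup_nF_n$ with $F_n$ closed. Urysohn's lemma gives continuous $f_n:X\to[0,1]$ that are $0$ on $C$ and $1$ on $F_n$, and $C$ is the zero-set of $\sum_n2^{-n}f_n$.

**Definition (perfectly normal).** $X$ is perfectly normal if it is normal and every closed subset is a $G_\delta$. By (F1) and (F3), for a normal space the second clause says that every closed subset is a zero-set.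

Metric spaces are perfectly normal. For a normal space that is not, let $D$ be an uncountable discrete set and $A(D)=D\cup\{\infty\}$ its one-point compactification. Neighborhoods of $\infty$ are cofinite, so a countable intersection of them is co-countable, and $\{\infty\}$ is closed but not a $G_\delta$.

**Definition (z-embedded).** A subset $S\subseteq X$ is $z$-embedded in $X$ if every zero-set of the space $S$ has the form $Z\cap S$ for some zero-set $Z$ of $X$.

Example: in $A(D)$ the subset $D$ is not $z$-embedded. Indeed, a zero-set of $A(D)$ that contains $\infty$ is a $G_\delta$, hence co-countable, and one that misses $\infty$ is a compact subset of $D$, hence finite. But every subset of the discrete space $D$ is a zero-set of $D$, and some subsets are infinite with uncountable complement.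

**Definition (weakly perfectly normal; Blair).** $X$ is weakly perfectly normal if every subset of $X$ is $z$-embedded in $X$.

Every perfectly normal space is an example. If $Z$ is a zero-set of $S\subseteq X$, then $Z$ is closed in $S$, so $\operatorname{cl}_XZ\cap S=Z$, and $\operatorname{cl}_XZ$ is a zero-set of $X$. In the other direction, every weakly perfectly normal space is completely normal. Suppose $\operatorname{cl}A\cap B=\emptyset=A\cap\operatorname{cl}B$ and put $S=A\cup B$. Both $A$ and $B$ are clopen in $S$, hence zero-sets of $S$, so there are continuous $f,g\ge0$ on $X$ with $f^{-1}(0)\cap S=A$ and $g^{-1}(0)\cap S=B$. Then $\{f<g\}\supseteq A$ and $\{g<f\}\supseteq B$ are disjoint and open. By the previous example, $A(D)$ is not weakly perfectly normal.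

**Definition (z-ultrafilter, realcompact).** A $z$-filter on $X$ is a nonempty family of nonempty zero-sets of $X$ that is closed under finite intersections and under zero-set supersets; a $z$-ultrafilter is a maximal one. It is free if its intersection is empty. It has the countable intersection property if countable subfamilies have nonempty intersection. $X$ is realcompact if every $z$-ultrafilter on $X$ with the countable intersection property has nonempty intersection.

We use one criterion. If $\mathcal F$ is a $z$-filter and every zero-set that meets all members of $\mathcal F$ belongs to $\mathcal F$, then $\mathcal F$ is a $z$-ultrafilter: a member of a larger $z$-filter meets every member of $\mathcal F$.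

Examples. The discrete space $\omega$ is realcompact: a free ultrafilter on $\omega$ contains every $\omega\setminus\{n\}$, and these have empty intersection. The space $\omega_1$ with the order topology is not. Recall that every continuous $f:\omega_1\to\mathbb R$ is eventually constant, so an unbounded zero-set contains some $[\xi,\omega_1)$. The zero-sets containing some $[\xi,\omega_1)$ therefore form a $z$-filter with the countable intersection property. A zero-set meeting all of them meets all clopen sets $[\xi+1,\omega_1)$, so it is unbounded and belongs to the family. Thus we have a $z$-ultrafilter, and it is free.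

**Definition (measurable).** A cardinal $\theta>\omega$ is measurable if there is a nonprincipal ultrafilter on $\theta$ closed under intersections of fewer than $\theta$ members. "Cardinality less than the first measurable" means less than the least measurable cardinal; if there is none, the phrase places no restriction.

Measurable cardinals are strongly inaccessible. So, for example, $\aleph_1$ and $\aleph_2$ are less than the first measurable.

## Weak and full perfect normality below the first measurable

Blair proved that the existence of a weakly perfectly normal nonrealcompact space implies the existence of a weakly perfectly normal space that is not perfectly normal. Consequently such a space exists under $\diamond$, and also in some model of $MA+\neg CH$. The problem, whose source is the paper "A perfectly normal nonrealcompact space consistent with $MA_{\aleph_1}$", reads: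

*Is there, in ZFC, a weakly perfectly normal space of cardinality less than the first measurable that is not perfectly normal?*

We shall see that the answer is yes, with a space of cardinality $\aleph_2$. First, some cases by hand.

**Countable spaces.** These give nothing. A countable Tychonoff space is regular and Lindelöf, hence normal, and all its subsets are countable, hence $F_\sigma$. So it is perfectly normal.

**A measurable cardinal.** Let $\theta$ be measurable, $\mathcal W$ an ultrafilter as in the definition, and $X=\theta\cup\{p\}$, where points of $\theta$ are isolated and the basic neighborhoods of $p$ are the sets $W\cup\{p\}$, $W\in\mathcal W$. These are clopen, and $X$ is Tychonoff. Countable intersections of members of $\mathcal W$ are in $\mathcal W$, so $\{p\}$ is not a $G_\delta$ and $X$ is not perfectly normal. But $X$ is weakly perfectly normal. To see this, let $Z=f^{-1}(0)$ with $f:S\to[0,1]$ continuous. Note that a subset of $\theta$ not in $\mathcal W$ is clopen in $X$, as is $W\cup\{p\}$ for $W\in\mathcal W$.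

* If $p\notin S$, then $Z$ (when $Z\notin\mathcal W$) or $Z\cup\{p\}$ (when $Z\in\mathcal W$) is clopen in $X$ with trace $Z$ on $S$.
* If $p\in S$ and $S\cap\theta\notin\mathcal W$, then $Z\cap\theta\notin\mathcal W$. If $p\notin Z$, then $Z$ is clopen in $X$. If $p\in Z$, then $Z\cup(\theta\setminus S)$ is clopen in $X$ with trace $Z$.
* If $p\in S$ and $S\cap\theta\in\mathcal W$, suppose first $f(p)=0$. Then $\{x\in S\cap\theta:f(x)<1/k\}\in\mathcal W$ for each $k$, so $Z\cap\theta\in\mathcal W$ and $Z$ is clopen in $X$. If $f(p)>0$, then $f>0$ on a neighborhood of $p$ in $S$, so $Z\notin\mathcal W$ and $Z$ is clopen in $X$.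

This example is excluded by the cardinality restriction. It does suggest a plan: find a space $Y$ with a very complete free filter of closed sets that behaves like an ultrafilter, and let the filter converge to a new point $p$.

**Tails on a discrete set.** Below the first measurable the first filter to try is that of tails. Let $\kappa$ be regular uncountable, $Y=\kappa$ discrete, and let the neighborhoods of $p$ be the sets containing $p$ and some $[\xi,\kappa)$. Again $p$ is not a $G_\delta$. But let $E\subseteq\kappa$ be the set of even ordinals, a zero-set of $S=Y$. If $E=f^{-1}(0)\cap Y$ with $f$ continuous on $X$, then $f(p)=0$, because $E$ meets every tail. So $|f|<1/k$ on a tail for each $k$, and hence $f=0$ on a tail, odd ordinals included. This contradicts the choice of $f$. The trouble is precise: $Y$ has an unbounded closed set that contains no tail.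

**The order topology.** On $\omega_1$ unbounded zero-sets contain tails, but now subspaces make trouble. The set $S$ of successor ordinals is discrete, so $Z=\{\lambda+1:\lambda\text{ a limit}\}$ is a zero-set of $S$. A zero-set of $\omega_1$ with trace $Z$ on $S$ would be unbounded, hence contain a tail, hence contain some $\lambda+2$. So $\omega_1$ is not weakly perfectly normal.

These attempts tell us what to ask of $Y$: it should be perfectly normal, and every unbounded closed set should contain a tail.

## Adding a point at the end of the tails

From now on $\mu$ is a regular uncountable cardinal and $\kappa=\mu^+$, for instance $\mu=\aleph_1$, $\kappa=\aleph_2$. A subset of $\kappa$ is bounded if it is contained in some $\zeta<\kappa$. A tail is a set $[\xi,\kappa)$ with $\xi<\kappa$. Since $\kappa$ is regular, the intersection of fewer than $\kappa$ tails contains a tail.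

**Theorem A (ZFC).** There is a perfectly normal space $Y$ with underlying set $\kappa$ such that

1. any two disjoint closed sets are separated by a clopen set;
2. all initial segments $[0,\zeta)$ are open, and every bounded set is an $F_\sigma$;
3. every closed set is either bounded or contains a tail.

Hence the unbounded closed sets form a free $z$-ultrafilter on $Y$ closed under intersections of fewer than $\kappa$ members. In particular $Y$ is not realcompact.

**Theorem B (ZFC).** Let $X=Y\cup\{p\}$, where $U\subseteq X$ is open iff $U\cap Y$ is open in $Y$ and, if $p\in U$, $U\cap Y$ contains a tail. Then $X$ is a weakly perfectly normal space of cardinality $\kappa$ that is not perfectly normal ($p$ is not a $G_\delta$).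

For $\kappa=\aleph_2$ this answers the problem affirmatively. We first deduce Theorem B from Theorem A; only properties 1–3, the $T_1$ property of $Y$ and the regularity of $\kappa$ are used.

**Step B0: a bounded form of separation.** We need the clopen set in property 1 to be bounded. *If $K_0,K_1$ are disjoint closed sets of $Y$ and $K_1\subseteq\zeta<\kappa$, there is a clopen $U\subseteq\zeta$ with $K_1\subseteq U$ and $U\cap K_0=\emptyset$.* The set $[\zeta,\kappa)$ is closed by 2, so $K_0\cup[\zeta,\kappa)$ is closed and disjoint from $K_1$. Apply 1 to this pair.

**Step B1: closed sets and $F_\sigma$-sets of $X$.** We collect the easy facts about the topology of $X$. The declared open sets form a topology, because two tails intersect in a tail, and $Y$ is an open subspace of $X$ carrying its original topology.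

A bounded closed subset $C$ of $Y$ is closed in $X$: $(X\setminus C)\cap Y=Y\setminus C$ is open in $Y$ and contains a tail. Consequently $X$ is $T_1$ (and $\{p\}$ is closed because $Y$ is open). By 2, a bounded set is a countable union of closed subsets of $Y$, which are themselves bounded, so *every bounded subset of $Y$ is an $F_\sigma$ in $X$*. Finally, $[\zeta,\kappa)\cup\{p\}=X\setminus[0,\zeta)$ is closed in $X$ for every $\zeta<\kappa$.

**Step B2: $X$ is normal.** This makes $X$ Tychonoff and lets us use (F3). Let $F_0,F_1$ be disjoint closed sets, say $p\notin F_1$. Then $X\setminus F_1$ is an open set containing $p$, so it contains a tail, and $F_1$ is a bounded closed subset of $Y$. Step B0, applied to $F_0\cap Y$ and $F_1$, gives a bounded clopen $U\subseteq Y$ with $F_1\subseteq U$ and $U\cap F_0=\emptyset$. Now $U$ is open in $X$, and closed in $X$ by B1. So $U$ and $X\setminus U$ separate $F_1$ from $F_0$.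

**Step B3: many closed sets are zero-sets.** We show: *a closed $C\subseteq X$ is a zero-set of $X$ if $p\notin C$ or if $C$ contains a tail.* By (F3) it suffices that $X\setminus C$ is an $F_\sigma$. If $p\notin C$, then $C\subseteq\zeta$ for some $\zeta<\kappa$, as in B2, and
$$X\setminus C=(\zeta\setminus C)\cup\big([\zeta,\kappa)\cup\{p\}\big)$$
is the union of a bounded set and a closed set, so it is $F_\sigma$ by B1. If $C$ contains a tail, then $p\in C$, since every neighborhood of $p$ contains a tail. So $X\setminus C$ is a bounded subset of $Y$, again $F_\sigma$ by B1.

**Step B4: $X$ is not perfectly normal.** Countably many open neighborhoods of $p$ each contain a tail, and so does their intersection. So the closed set $\{p\}$ is not a $G_\delta$.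

**Step B5: every subset of $X$ is $z$-embedded.** Let $S\subseteq X$ and $Z=f^{-1}(0)$ with $f:S\to[0,1]$ continuous. Let $C=\operatorname{cl}_XZ$, so $C\cap S=Z$.

If $p\notin C$, then $C$ is a zero-set of $X$ by B3, and its trace is $Z$. If $C\cap Y$ is unbounded, then, being closed in $Y$, it contains a tail by 3, so $C$ is again a zero-set of $X$ by B3.

There remains the case that $p\in C$ and $C\cap Y$ is bounded, where $C$ itself need not be a zero-set (think of $C=\{p\}$). By B1, $C\cap Y$ is closed in $X$. It contains $Z\setminus\{p\}$ and misses $p$, so $p\notin\operatorname{cl}_X(Z\setminus\{p\})$. As $p\in\operatorname{cl}_XZ$, we get $p\in Z$. Hence $p\in S$ and $f(p)=0$. By continuity at $p$, for each $k\ge1$ there is $\xi_k<\kappa$ with $f<1/k$ on $S\cap[\xi_k,\kappa)$. Choose $\xi<\kappa$ with $\xi\ge\sup_k\xi_k$ and $C\cap Y\subseteq\xi$. On $S\cap[\xi,\kappa)$ the function $f$ is $0$, so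
$$S\cap[\xi,\kappa)\subseteq Z\cap[\xi,\kappa)\subseteq C\cap[\xi,\kappa)=\emptyset .$$
So $S$ does not see the tail $[\xi,\kappa)$ at all, and we may add it for free. Put $Z^*=C\cup[\xi,\kappa)=C\cup([\xi,\kappa)\cup\{p\})$. It is closed by B1 and contains a tail, so it is a zero-set of $X$ by B3. Its trace is $Z^*\cap S=(C\cap S)\cup\emptyset=Z$.

Since $|X|=\kappa$, Theorem B follows from Theorem A. $\square$

It remains to build $Y$.

## Topologies on $\kappa$ given by filters

Property 2 wants initial segments open, so we describe a neighborhood of $\alpha$ by its part below $\alpha$. Suppose that for each $\alpha<\kappa$ we are given a filter $\mathcal G_\alpha$ on the set $\alpha$. We allow the improper filter, which contains $\emptyset$. Let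
$$\tau=\{U\subseteq\kappa:\ U\cap\alpha\in\mathcal G_\alpha\text{ for every }\alpha\in U\}. \tag{1}$$
This is a topology: $\emptyset,\kappa\in\tau$; finite intersections stay in $\tau$ because filters are closed under finite intersections, and unions because filters are closed under supersets. For example, if every $\mathcal G_\alpha$ is improper, then $\tau$ is discrete. If $\mathcal G_\alpha=\{\alpha\}$ for all $\alpha$, then the open sets are exactly $\kappa$ and the initial segments. We read off from (1):

* (2) $K$ is closed iff $\alpha\setminus K\in\mathcal G_\alpha$ for all $\alpha\notin K$.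
* (3) If $A$ meets every element of $\mathcal G_\alpha$, then $\alpha\in\operatorname{cl}A$, because an open $U\ni\alpha$ has $U\cap\alpha\in\mathcal G_\alpha$.
* (4) Each $[0,\zeta)$ is open: for $\alpha<\zeta$, $[0,\zeta)\cap\alpha=\alpha\in\mathcal G_\alpha$.

Our wishes now concern the $\mathcal G_\alpha$. To make bounded sets $F_\sigma$, write each $\zeta$ as an increasing union $\bigcup_nN(\zeta,n)$ and put all sets $\alpha\setminus N(\zeta,n)$ into $\mathcal G_\alpha$. To separate closed sets $K_0$ and $K_1\subseteq\zeta$, we want a continuous $u:\kappa\to2$ that is $1$ on $K_1$ and $0$ on $K_0\cup[\zeta,\kappa)$; by (1), continuity means $\{\beta<\alpha:u(\beta)=u(\alpha)\}\in\mathcal G_\alpha$ for all $\alpha$. Both wishes enlarge the filters. Property 3 pulls the other way: for unbounded $A$ and all large $\alpha$, the set $A$ must meet every element of $\mathcal G_\alpha$.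

The straightforward way to get separation is this. We cannot restrict to closed pairs $K_0,K_1$, since "closed" refers to the topology being built. So for every $\zeta<\kappa$ and all disjoint $K_0,K_1\subseteq\zeta$ choose a function $u$ with the prescribed values and put $\{\beta<\alpha:u(\beta)=u(\alpha)\}$ into every $\mathcal G_\alpha$. This destroys property 3 at once. Take any bounded $B\subseteq\zeta$, with $K_1=B$ and $K_0=\zeta\setminus B$; then $u$ is the characteristic function of $B$, and $B$ becomes clopen. Every singleton is then open, and $Y$ is discrete. A transfinite recursion that treats only the pairs found to be closed meets another difficulty: there are $2^\mu$ pairs to consider, possibly more than the $\kappa$ available steps, and the recursion would have to defeat all unbounded $A\subseteq\kappa$ as well.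

The damage was done at those $\beta$ where $u(\beta)$ is prescribed. Here is the way around. Use a second function $g$, defined on all of $\zeta$, which knows nothing about $K_0$ and $K_1$, and let $u=g$ only off $K_0\cup K_1$. The generator is
$$\{\beta<\alpha:\ \beta\ge\zeta\ \text{ or }\ g(\beta)=u(\alpha)\},$$
in which $K_0,K_1$ matter through the single bit $u(\alpha)$, and not through $\beta$. If $K_0,K_1$ turn out to be closed, then $u$ is still continuous. For $u(\alpha)=1$, say, the point $\alpha$ is not in $K_0$, so $\alpha\setminus K_0\in\mathcal G_\alpha$ by (2); the wrong points can be deleted for free, and on the remaining ones $g(\beta)=1$ forces $u(\beta)=1$. If $K_0,K_1$ are not closed, nothing is claimed. The same generators are used for all pairs, and no recursion is needed.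

What must $g$ satisfy? For property 3 we need a $\beta\in A\cap\alpha$ that meets finitely many demands at once. Each has the form "$e(\beta,\zeta)>n$", where $e(\beta,\zeta)$ is the index at which $\beta$ enters $N(\zeta,\cdot)$, or "$g_t(\beta)=$ a given bit". We let one color $c(\beta,\zeta)$ decide all these quantities. This needs two ingredients: a coloring that takes any desired constant value on suitable finite blocks, and a coding of $2^\mu$ tasks by $\mu$ colors.

## Colorings constant on rectangles of finite sets

We write $[\lambda]^2$ for the set of pairs of elements of $\lambda$, and $c(\alpha,\beta)$ is used with $\alpha<\beta$.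

**Definition ($\mathrm{Pr}_1$).** For cardinals $\lambda,\chi$, $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$ says that there is $d:[\lambda]^2\to\lambda$ such that for every family $\mathcal A\subseteq[\lambda]^{<\chi}$ of $\lambda$ many pairwise disjoint sets and every $\gamma<\lambda$ there are $a,b\in\mathcal A$ with $\sup a<\min b$ and $d(\alpha,\beta)=\gamma$ for all $\alpha\in a$, $\beta\in b$.

To see that this asks for something, let $d(\alpha,\beta)=\varphi(\alpha)$ depend only on $\alpha$, where $\lambda$ is infinite and $\varphi$ takes the value $0$ on $\lambda$ many points. The singletons of those points form a family $\mathcal A$ on which only the color $0$ occurs. So such a $d$ does not witness $\mathrm{Pr}_1$.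

**Definition (stationary, reflecting).** For an ordinal $\delta$ of uncountable cofinality, a club in $\delta$ is a closed unbounded subset, and a subset of $\delta$ is stationary in $\delta$ if it meets every club in $\delta$. A stationary $E\subseteq\lambda$ reflects at $\delta<\lambda$ (with $\operatorname{cf}\delta>\omega$) if $E\cap\delta$ is stationary in $\delta$, and it is nonreflecting if it reflects at no such $\delta$. Write $E^\lambda_\theta=\{\delta<\lambda:\operatorname{cf}\delta=\theta\}$ and $E^\lambda_{\ge\chi}=\{\delta<\lambda:\operatorname{cf}\delta\ge\chi\}$.

Example: $E^{\omega_2}_{\omega}$ reflects at every $\delta<\omega_2$ of cofinality $\omega_1$. Take a club $C\subseteq\delta$ of order type $\omega_1$; its limit points below $\delta$ form a club in $\delta$ and all have cofinality $\omega$, so $E^{\omega_2}_\omega\cap\delta$ contains a club.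

The one deep ingredient is a theorem from A. Rinot, *Complicated colorings*, Math. Res. Lett. 21 (2014) 1367–1388, which we use as stated: *if $\lambda,\chi$ are regular cardinals, $\lambda>\chi^+$, and $E^\lambda_{\ge\chi}$ admits a nonreflecting stationary set, then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$ holds.*

**Proposition 1 (ZFC).** There is $c:[\kappa]^2\to\mu$ with the following property.

> $(*)$ For every family $\mathcal A$ of $\kappa$ many pairwise disjoint finite subsets of $\kappa$ and every $\xi<\mu$ there are $a,b\in\mathcal A$ with $\max a<\min b$ and $c(\alpha,\beta)=\xi$ for all $\alpha\in a$, $\beta\in b$.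

*Proof.* We check the hypotheses of Rinot's theorem for $\lambda=\kappa=\mu^+$ and $\chi=\omega$. Since $\mu$ is uncountable, $\kappa\ge\aleph_2>\omega^+$. The set $E^\kappa_\mu\subseteq E^\kappa_{\ge\omega}$ is stationary: if $D$ is a club in $\kappa$, then the supremum of its first $\mu$ elements lies in $D$ and has cofinality $\mu$, as $\mu$ is regular.

It does not reflect. Let $\delta<\kappa$ have uncountable cofinality and let $C\subseteq\delta$ be a club of order type $\operatorname{cf}\delta\le\mu$. The limit points of $C$ below $\delta$ form a club in $\delta$. If $x<\delta$ is one of them, then $C\cap x$ is cofinal in $x$ and has order type less than $\operatorname{cf}\delta\le\mu$, so $\operatorname{cf}x<\mu$. This club misses $E^\kappa_\mu$.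

So $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ holds; let $d$ witness it. Put $c(\alpha,\beta)=d(\alpha,\beta)$ if this is less than $\mu$, and $c(\alpha,\beta)=0$ otherwise. A rectangle on which $d$ is constantly $\xi<\mu$ is one on which $c$ is constantly $\xi$. $\square$

Fix such a $c$.

## Coding $2^\mu$ separation tasks by $\mu$ colors

Let $T$ be the set of triples $t=(\zeta_t,K_0^t,K_1^t)$ with $\zeta_t<\kappa$ and $K^t_0,K^t_1$ disjoint subsets of $\zeta_t$. Each $t$ is a task: separate $K_1^t$ from $K_0^t$ below $\zeta_t$. As $\kappa=\mu^+\le2^\mu$, we have $|T|\le\kappa\cdot2^\mu=2^\mu$. Fix an injection $j:T\to\mathcal P(\mu)$.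

There are $\mu$ many triples $(s,\mathcal C,k)$ with $s\subseteq\mu$ finite, $\mathcal C\subseteq\mathcal P(s)$ and $k<\omega$. Enumerate them as $(s_\xi,\mathcal C_\xi,k_\xi)$, $\xi<\mu$, and define
$$h_\xi:T\to2,\qquad h_\xi(t)=1\iff j(t)\cap s_\xi\in\mathcal C_\xi .$$

**Lemma 0.** For every finite $T'\subseteq T$, every $v:T'\to2$ and every $n<\omega$ there is $\xi<\mu$ with $h_\xi\restriction T'=v$ and $k_\xi>n$.

*Proof.* The sets $j(t)$, $t\in T'$, are distinct, so by choosing a point in each of the finitely many symmetric differences we get a finite $s\subseteq\mu$ for which the sets $j(t)\cap s$ $(t\in T')$ are distinct. Let $\mathcal C=\{j(t)\cap s:t\in T',\ v(t)=1\}$ and $k=n+1$. If $(s,\mathcal C,k)=(s_\xi,\mathcal C_\xi,k_\xi)$, then for $t\in T'$ we have $h_\xi(t)=1$ iff $v(t)=1$. $\square$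

For instance, if $j(t_1)=\{0,1\}$ and $j(t_2)=\{0,2\}$, then $s=\{1\}$ separates them, with traces $\{1\}$ and $\emptyset$. The pattern $v(t_1)=1$, $v(t_2)=0$ is coded by $\mathcal C=\{\{1\}\}$, and $v\equiv1$ by $\mathcal C=\{\{1\},\emptyset\}$.

## The space $Y$

A color $\xi$ now carries a number $k_\xi$ and an answer $h_\xi(t)$ for every task. For $\beta<\zeta<\kappa$ and $n<\omega$ put
$$e(\beta,\zeta)=k_{c(\beta,\zeta)}\in\omega,\qquad N(\zeta,n)=\{\beta<\zeta:e(\beta,\zeta)\le n\},$$
so $[0,\zeta)=\bigcup_nN(\zeta,n)$, an increasing union. For $t\in T$ and $\beta<\zeta_t$ put $g_t(\beta)=h_{c(\beta,\zeta_t)}(t)$, and define $u_t:\kappa\to2$ by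
$$u_t=1\text{ on }K_1^t,\qquad u_t=0\text{ on }K_0^t,\qquad u_t=g_t\text{ on }\zeta_t\setminus(K_0^t\cup K_1^t),\qquad u_t=0\text{ on }[\zeta_t,\kappa).$$
For $\alpha<\kappa$ let $\mathcal G_\alpha$ be the (possibly improper) filter on $\alpha$ generated by the sets
$$\alpha\setminus N(\zeta,n)\quad(\zeta<\kappa,\ n<\omega)\qquad\text{and}\qquad B_t^\alpha=\{\beta<\alpha:\ \beta\ge\zeta_t\ \text{ or }\ g_t(\beta)=u_t(\alpha)\}\quad(t\in T).$$
Let $\tau$ be the topology (1) and $Y=(\kappa,\tau)$.

As a check, let $\alpha$ be a finite ordinal. For large $n$ we have $N(\alpha,n)=\alpha$, so $\emptyset=\alpha\setminus N(\alpha,n)\in\mathcal G_\alpha$ and $\alpha$ is isolated in $Y$. Lemma 4 will show that nothing of the kind happens far out.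

**Lemma 2.** (a) Each $[0,\zeta)$ is open. (b) Every subset of every $N(\zeta,n)$ is closed in $Y$. Hence every bounded set is a countable union of bounded closed sets, and $Y$ is $T_1$.

*Proof.* (a) is (4). For (b), if $B\subseteq N(\zeta,n)$ and $\alpha\notin B$, then $\alpha\setminus B\supseteq\alpha\setminus N(\zeta,n)\in\mathcal G_\alpha$, so $B$ is closed by (2). If $B\subseteq\zeta$, then $B=\bigcup_n(B\cap N(\zeta,n))$. A singleton $\{\beta\}$ is contained in $N(\beta+1,n)$ for some $n$, so it is closed. $\square$

**Lemma 3.** If $K_0,K_1$ are disjoint closed sets of $Y$ and $K_1\subseteq\zeta<\kappa$, then there is a clopen $U\subseteq\zeta$ with $K_1\subseteq U$ and $U\cap K_0=\emptyset$.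

*Proof.* Let $t=(\zeta,K_0\cap\zeta,K_1)\in T$ and $U=\{\beta<\kappa:u_t(\beta)=1\}$. By the definition of $u_t$, $K_1\subseteq U\subseteq\zeta$ and $U\cap K_0=\emptyset$.

**Step 1: $U$ is open.** Let $\alpha\in U$. Then $\alpha<\zeta$ and $\alpha\notin K_0$. Since $K_0$ is closed, $\alpha\setminus K_0\in\mathcal G_\alpha$, so $B_t^\alpha\setminus K_0=B_t^\alpha\cap(\alpha\setminus K_0)\in\mathcal G_\alpha$. It suffices that this set is contained in $U$. Let $\beta$ be in it. Then $\beta<\alpha<\zeta$, so the clause $\beta\ge\zeta_t$ does not apply, and $g_t(\beta)=u_t(\alpha)=1$. If $\beta\in K_1$, then $u_t(\beta)=1$. Otherwise $\beta\in\zeta\setminus(K_0\cup K_1)$ and $u_t(\beta)=g_t(\beta)=1$.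

**Step 2: $U$ is closed.** Let $u_t(\alpha)=0$. Then $\alpha\notin K_1$, and since $K_1$ is closed, $B_t^\alpha\setminus K_1\in\mathcal G_\alpha$. It suffices that $u_t=0$ on this set. Let $\beta$ be in it. If $\beta\ge\zeta$, then $u_t(\beta)=0$ by definition. If $\beta<\zeta$, then $g_t(\beta)=u_t(\alpha)=0$; either $\beta\in K_0$ and $u_t(\beta)=0$, or $\beta\in\zeta\setminus(K_0\cup K_1)$ and $u_t(\beta)=g_t(\beta)=0$. So $\alpha\setminus U\in\mathcal G_\alpha$ for all $\alpha\notin U$. $\square$

## Closures of unbounded sets contain tails

Here the coloring enters. We recall the $\Delta$-system lemma in the form needed: if $\kappa$ is regular uncountable and $(F_\alpha)_{\alpha\in\Xi}$ are finite sets with $|\Xi|=\kappa$, then there are $\Xi'\subseteq\Xi$ of size $\kappa$ and a finite set $r$ (the root) with $F_\alpha\cap F_{\alpha'}=r$ for all distinct $\alpha,\alpha'\in\Xi'$. For example, the sets $\{0,\alpha\}$ with $0<\alpha<\kappa$ form a $\Delta$-system with root $\{0\}$.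

**Lemma 4.** For every unbounded $A\subseteq\kappa$ there is $\xi<\kappa$ with $[\xi,\kappa)\subseteq\operatorname{cl}A$.

*Proof.* By (3) it suffices to find $\xi$ such that for all $\alpha\ge\xi$ the set $A$ meets every element of $\mathcal G_\alpha$. Suppose there is no such $\xi$.

**Step 1: write down the failure in finite terms.** By assumption there is a set $\Xi\subseteq\kappa$ of size $\kappa$ such that for $\alpha\in\Xi$ the set $A$ misses some element of $\mathcal G_\alpha$, hence misses a finite intersection of generators. That intersection uses finitely many sets $\alpha\setminus N(\zeta,n)$ and finitely many $B_t^\alpha$. Let $n_\alpha$ be at least all the $n$ that occur, let $T_\alpha$ be the finite set of the $t$ that occur, and let $l_\alpha\subseteq\kappa$ be the finite set consisting of all $\zeta$ that occur and all $\zeta_t$, $t\in T_\alpha$. Replacing every $n$ by $n_\alpha$ and using every $\zeta\in l_\alpha$ only shrinks the intersection. So **no** $\beta\in A\cap\alpha$ satisfies both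

* (i) for all $\zeta\in l_\alpha$: $\beta\ge\zeta$ or $e(\beta,\zeta)>n_\alpha$;
* (ii) for all $t\in T_\alpha$: $\beta\ge\zeta_t$ or $g_t(\beta)=u_t(\alpha)$.

Elements of $l_\alpha$ may be smaller than, equal to, or larger than $\alpha$.

**Step 2: one color that would satisfy every demand.** By Lemma 0, applied to $T_\alpha$, $v(t)=u_t(\alpha)$ and $n_\alpha$, choose $\xi_\alpha<\mu$ with
$$h_{\xi_\alpha}(t)=u_t(\alpha)\ \text{ for all }t\in T_\alpha,\qquad k_{\xi_\alpha}>n_\alpha. \tag{5}$$
If some $\beta\in A\cap\alpha$ had $c(\beta,\zeta)=\xi_\alpha$ for all $\zeta\in l_\alpha$ above $\beta$, then it would satisfy (i) and (ii). We now look for such a $\beta$, for some $\alpha$.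

**Step 3: make the data uniform.** There are only $\mu<\kappa$ colors and $\kappa$ is regular, so after thinning $\Xi$ we may assume that $\xi_\alpha=\xi^*$ for all $\alpha\in\Xi$. Thinning again by the $\Delta$-system lemma, we may assume that the sets $l_\alpha\cup\{\alpha\}$ form a $\Delta$-system with root $r$. Dropping finitely many $\alpha$, we may assume $\alpha\notin r$ for all $\alpha\in\Xi$. Put
$$b_\alpha=(l_\alpha\cup\{\alpha\})\setminus r,\qquad \rho=\sup\{\zeta+1:\zeta\in r\}.$$
The sets $b_\alpha$ are finite and pairwise disjoint, and $\alpha\in b_\alpha$. Elements of the root will be harmless, because we shall take $\beta\ge\rho$, and both (i) and (ii) are automatic for $\zeta\le\beta$.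

**Step 4: blocks for the coloring.** We combine points of $A$ with the sets $b_\alpha$ into pairwise disjoint blocks. By recursion on $\nu<\kappa$ choose $\alpha_\nu\in\Xi$ and $\beta_\nu\in A$ and put $a_\nu=\{\beta_\nu\}\cup b_{\alpha_\nu}$, as follows. The set $\bigcup_{\nu'<\nu}a_{\nu'}$ has fewer than $\kappa$ elements, so there is $\sigma_\nu<\kappa$ larger than $\rho$ and than all its elements. The sets $b_\alpha$ are pairwise disjoint and $|\sigma_\nu|<\kappa$, so fewer than $\kappa$ of them meet $\sigma_\nu$; pick $\alpha_\nu\in\Xi$ with $b_{\alpha_\nu}\cap\sigma_\nu=\emptyset$. As $A$ is unbounded, pick $\beta_\nu\in A\setminus\sigma_\nu$. All elements of $a_\nu$ are at least $\sigma_\nu$, so the $a_\nu$ are pairwise disjoint, and there are $\kappa$ many of them.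

**Step 5: the point $\beta$ and the contradiction.** By $(*)$, applied to $\{a_\nu:\nu<\kappa\}$ and the color $\xi^*$, there are $\nu,\nu'$ with $\max a_\nu<\min a_{\nu'}$ and $c(x,y)=\xi^*$ for all $x\in a_\nu$, $y\in a_{\nu'}$. Let $\beta=\beta_\nu$ come from the lower block and $\alpha=\alpha_{\nu'}$ from the upper one. Since $\alpha\in b_\alpha\subseteq a_{\nu'}$, we have $\beta<\alpha$, so $\beta\in A\cap\alpha$. Also $\beta\ge\sigma_\nu>\rho$.

* (i) holds. Let $\zeta\in l_\alpha$. If $\zeta\in r$, then $\beta\ge\rho>\zeta$. Otherwise $\zeta\in b_\alpha\subseteq a_{\nu'}$, so $\beta<\zeta$ and $c(\beta,\zeta)=\xi^*$, and $e(\beta,\zeta)=k_{\xi^*}=k_{\xi_\alpha}>n_\alpha$ by (5).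
* (ii) holds. Let $t\in T_\alpha$; recall $\zeta_t\in l_\alpha$. If $\zeta_t\in r$, then $\beta\ge\zeta_t$. Otherwise $\zeta_t\in a_{\nu'}$, so $\beta<\zeta_t$ and $g_t(\beta)=h_{c(\beta,\zeta_t)}(t)=h_{\xi^*}(t)=h_{\xi_\alpha}(t)=u_t(\alpha)$ by (5).

This contradicts Step 1. $\square$

## Perfect normality and nonrealcompactness of $Y$

We prove Theorem A.

**Step A1: properties 1–3 and normality.** A closed unbounded set contains a tail by Lemma 4; this is property 3. Property 2 is Lemma 2. For property 1, let $F_0,F_1$ be disjoint and closed. They cannot both be unbounded, since two tails intersect. So one of them is bounded, and Lemma 3 gives a clopen set separating them. Since $Y$ is also $T_1$ (Lemma 2), it is normal and hence Tychonoff.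

**Step A2: closed sets are $G_\delta$.** Let $Z$ be closed. If $Z$ is unbounded, then it contains a tail, so $Y\setminus Z$ is bounded and hence an $F_\sigma$. If $Z\subseteq\zeta<\kappa$, then
$$Y\setminus Z=(\zeta\setminus Z)\cup[\zeta,\kappa)$$
is the union of a bounded set, which is $F_\sigma$, and a closed set. In both cases $Z$ is a $G_\delta$. So $Y$ is perfectly normal.

**Step A3: the $z$-ultrafilter.** By perfect normality the zero-sets of $Y$ are exactly the closed sets. Let $\mathcal U$ be the family of unbounded closed sets. By property 3 each member contains a tail, and by regularity of $\kappa$ the intersection of fewer than $\kappa$ members contains a tail; being closed, it belongs to $\mathcal U$. Closed supersets of members are members. So $\mathcal U$ is a $z$-filter closed under intersections of fewer than $\kappa$ members, and as $\kappa>\omega$ it has the countable intersection property. Tails are closed by property 2, so they are in $\mathcal U$. A closed set that meets all members of $\mathcal U$ meets all tails, hence is unbounded and belongs to $\mathcal U$; by the criterion in the first section, $\mathcal U$ is a $z$-ultrafilter. Finally $\bigcap\mathcal U\subseteq\bigcap_{\xi<\kappa}[\xi,\kappa)=\emptyset$.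 So $\mathcal U$ is free and $Y$ is not realcompact. $\square$

With Theorem A proved, Theorem B holds as well. Taking $\mu=\aleph_1$, we have in ZFC a weakly perfectly normal space of cardinality $\aleph_2$, less than the first measurable, that is not perfectly normal, and also a perfectly normal nonrealcompact space of cardinality $\aleph_2$.

## Other cardinals, and removing a point that is not a $G_\delta$

**Arbitrarily large examples.** Theorems A and B hold for every $\kappa=\mu^+$ with $\mu$ regular uncountable, hence for unboundedly many $\kappa$ (every uncountable successor cardinal is an admissible $\mu$). For each such $\kappa$, ZFC gives a perfectly normal space of cardinality $\kappa$ with a free $z$-ultrafilter closed under intersections of fewer than $\kappa$ members, together with a weakly perfectly normal one-point extension in which the new point is not a $G_\delta$.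

**The case $\kappa=\aleph_1$.** The uncountability of $\mu$ was used only to obtain $(*)$. For $\mu=\omega$ and $\kappa=\aleph_1$ the counts $|T|\le2^\mu$ and "$\mu$ many triples" remain true, and everything else uses only that $\kappa=\mu^+$ is regular and uncountable. So the construction also works for $\kappa=\aleph_1$ in any model where $(*)$ holds for some $c:[\omega_1]^2\to\omega$.

**The least cardinality.** Countable Tychonoff spaces are perfectly normal, as we saw. So in ZFC the least cardinality of a weakly perfectly normal space that is not perfectly normal is either $\aleph_1$ or $\aleph_2$.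

In Theorem B we went from a nonrealcompact $Y$ to a space $X$ with a point that is not a $G_\delta$. There is a way back.

**Proposition 5.** If $X$ is weakly perfectly normal and $p\in X$ is not a $G_\delta$ point, then $X\setminus\{p\}$ is weakly perfectly normal and not realcompact.

*Proof.* Put $Y_0=X\setminus\{p\}$.

**Step 1: heredity.** If $S\subseteq Y_0$ and $Z$ is a zero-set of $S$, then $Z=Z'\cap S$ for a zero-set $Z'$ of $X$, and $Z'\cap Y_0$ is a zero-set of $Y_0$ with the same trace on $S$. So $Y_0$ is weakly perfectly normal.

**Step 2: the candidate.** Let
$$\mathcal U=\{Z\setminus\{p\}:\ p\in Z,\ Z\text{ a zero-set of }X\}.$$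
Its members are zero-sets of $Y_0$. They are nonempty, since $Z=\{p\}$ would make $\{p\}$ a $G_\delta$ by (F1). By (F2), $\mathcal U$ is closed under countable intersections.

**Step 3: maximality.** Let $A$ be a zero-set of $Y_0$ that meets all members of $\mathcal U$; we show $A\in\mathcal U$. As $Y_0$ is $z$-embedded in $X$, $A=Z_A\cap Y_0$ for some zero-set $Z_A$ of $X$. If $p\notin Z_A$, then, $X$ being Tychonoff, some zero-set $Z'\ni p$ is disjoint from $Z_A$, so $A\cap(Z'\setminus\{p\})=\emptyset$, a contradiction. Hence $p\in Z_A$ and $A=Z_A\setminus\{p\}\in\mathcal U$. In particular, a zero-set of $Y_0$ that contains a member of $\mathcal U$ meets all members and so belongs to $\mathcal U$. Thus $\mathcal U$ is a $z$-filter, and by the criterion in the first section it is a $z$-ultrafilter. By Step 2 it has the countable intersection property.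

**Step 4: freeness.** If $y\ne p$, some zero-set of $X$ contains $p$ and misses $y$. So $\bigcap\mathcal U=\emptyset$, and $Y_0$ is not realcompact. $\square$

Blair's theorem leads from a weakly perfectly normal nonrealcompact space to a weakly perfectly normal space that is not perfectly normal. Proposition 5 leads from a weakly perfectly normal space with a non-$G_\delta$ point to a weakly perfectly normal nonrealcompact space.
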